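\title{Regular simplices maximize powers of triangle area on the sphere}

\begin{abstract}
Choose three points independently from a probability measure $\mu$ on the unit sphere $S^{n-1}$, $n\ge 3$, and take the expected value of the $s$-th power of the area of the triangle that they span. We determine the maximum of this three-point energy over all $\mu$ for every $s\ge 2$. It is attained by the uniform measure on the vertices of a regular $k$-simplex inscribed in a great sphere, where $k$ decreases from $n$ to $2$ as $s$ passes a sequence of explicit transition exponents. We classify all maximizers, and we prove the analogous theorem for powers of the product of the three side lengths. The proof replaces the area by this product, shows that maximizers of the new energy have their center of mass at the origin, bounds the energy by power sums of the eigenvalues of the second moment matrix, and interpolates between the transition exponents by H\"older's inequality.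
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge 3$, let $S^{n-1}\subset\mathbb{R}^n$ be the unit sphere, and let $\mathcal{P}$ be the set of Borel probability measures on $S^{n-1}$. For $x,y,z\in S^{n-1}$ let $A(x,y,z)$ be the area of the Euclidean triangle with vertices $x,y,z$. For $s\ge 2$ and $\mu\in\mathcal{P}$ put
\[
I_s(\mu)=\iiint A(x,y,z)^s\,d\mu(x)\,d\mu(y)\,d\mu(z).
\]
This is the expected value of $A^s$ when the three vertices are chosen independently with law $\mu$; we write $d\mu^3$ for integration against the product measure. A \emph{maximizer} of $I_s$ is a measure at which $\sup_{\mathcal{P}}I_s$ is attained. The problem is to find this supremum and the maximizers.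

Two effects compete. A measure with atoms loses every triple in which two points coincide, since such a triple has area zero. A measure that is spread out has no such loss, but it produces many thin or small triangles, and these count for less and less as $s$ grows. Regular simplices are natural compromises, because all of their nondegenerate triangles are equilateral. For $2\le k\le n$ let $\Delta_k$ be the uniform measure on the vertices of a regular $k$-simplex inscribed in a great $(k-1)$-sphere, that is, on $k+1$ unit vectors $v_0,\dots,v_k$ with $\langle v_i,v_j\rangle=-\frac1k$ for $i\ne j$. Thus $\Delta_2$ is an equilateral triangle on a great circle and $\Delta_3$ is a regular tetrahedron. Three random points of $\Delta_k$ are distinct with probability $p_k=\frac{k}{k+1}\cdot\frac{k-1}{k+1}$, and then they span an equilateral triangle with squared side $2+\frac2k$ and area $A_k=\frac{\sqrt3}{2}(1+\frac1k)$. Hence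
\begin{equation}\label{eq:simplex}
I_s(\Delta_k)=p_kA_k^s=\Big(\frac{\sqrt3}{2}\Big)^s\varphi_s\Big(\frac1k\Big),
\qquad
\varphi_s(r):=(1-r)(1+r)^{s-2}.
\end{equation}
The probability $p_k$ increases with $k$ and the area $A_k$ decreases, so large $k$ should win for small $s$ and small $k$ for large $s$. The ratio
\begin{equation}\label{eq:ratio}
\frac{I_s(\Delta_k)}{I_s(\Delta_{k+1})}=\frac{\varphi_s(\frac1k)}{\varphi_s(\frac1{k+1})}=\frac{k^2-1}{k^2}\left(\frac{(k+1)^2}{k(k+2)}\right)^{s-2}
\end{equation}
is strictly increasing in $s$, and it equals $1$ exactly at the \emph{transition exponent}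
\[
s_k^*=2+\frac{\log\big(k^2/(k^2-1)\big)}{\log\big((k+1)^2/(k(k+2))\big)},\qquad 2\le k\le n-1 .
\]
For example, $I_s(\Delta_2)=\frac29\big(\frac{3\sqrt3}{4}\big)^s$ and $I_s(\Delta_3)=\frac38\big(\frac{2\sqrt3}{3}\big)^s$ are equal at $s_2^*=\log(27/16)/\log(9/8)\approx 4.44247$. We shall see in Lemma~\ref{lem:phi} that $3<s_{n-1}^*<\dots<s_2^*<5$. With the conventions $s_n^*:=2$ and $s_1^*:=\infty$, the segments $[s_k^*,s_{k-1}^*]$, $2\le k\le n$, therefore cover $[2,\infty)$ without overlap. On the $k$-th segment $\Delta_k$ has the largest energy among $\Delta_2,\dots,\Delta_n$, because there $I_s(\Delta_j)\ge I_s(\Delta_{j+1})$ for $k\le j\le n-1$ and $I_s(\Delta_j)\le I_s(\Delta_{j+1})$ for $2\le j\le k-1$.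

The problem, which comes from \cite{SDP}, asks whether on this segment $\Delta_k$ has the largest energy among \emph{all} probability measures. According to \cite{SDP}, for every $n\ge3$ the supremum is attained by $\Delta_3$ when $s=4$ and by $\Delta_2$ when $s\ge 6$. The answer is yes. Our proof does not use these two results, and it reproves them.

\begin{theorem}\label{thm:value}
Let $n\ge3$ and $2\le k\le n$. For every finite $s\in[s_k^*,s_{k-1}^*]$ the measure $\Delta_k$ is a maximizer of $I_s$. Consequently, for all $s\ge2$,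
\[
\sup_{\mu\in\mathcal{P}}I_s(\mu)=\Big(\frac{\sqrt3}{2}\Big)^s\max_{2\le k\le n}\Big(1-\frac1k\Big)\Big(1+\frac1k\Big)^{s-2}.
\]
\end{theorem}

A \emph{rotated copy} of $\Delta_k$ is its image under an orthogonal map of $\mathbb{R}^n$. (The reflection in the hyperplane orthogonal to $v_0-v_1$ preserves $\Delta_k$, so the map may be taken to have determinant $1$.)

\begin{theorem}\label{thm:class}
Let $n\ge3$. The maximizers of $I_s$ are exactly the following:
\begin{enumerate}
\item[(a)] for $s=2$, the measures with $\int x\,d\mu=0$ and $\int xx^T\,d\mu=\frac1n\,\mathrm{Id}$;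
\item[(b)] for $s=s_k^*$ with $2\le k\le n-1$, the rotated copies of $\Delta_k$ and of $\Delta_{k+1}$;
\item[(c)] for $s$ in the open segment $(s_k^*,s_{k-1}^*)$ with $2\le k\le n$, the rotated copies of $\Delta_k$.
\end{enumerate}
\end{theorem}

By symmetry the uniform measure on the sphere satisfies the two conditions in (a). It is therefore a maximizer at $s=2$, and by (b) and (c) at no larger exponent.

The proof passes through a second energy, whose kernel is a power of the product of the side lengths.

\begin{theorem}\label{thm:product}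
For $n\ge3$ and $s\ge3$,
\[
\sup_{\mu\in\mathcal{P}}\int\big(|x-y|\,|y-z|\,|z-x|\big)^{2s/3}\,d\mu^3=2^s\max_{2\le k\le n}\Big(1-\frac1k\Big)\Big(1+\frac1k\Big)^{s-2}.
\]
The supremum is attained by $\Delta_n$ for $s\in[3,s_{n-1}^*]$ and by $\Delta_k$ for finite $s\in[s_k^*,s_{k-1}^*]$, $2\le k\le n-1$. If $f$ is a continuous function on $(S^{n-1})^3$ with
\[
A^s\le f\le\Big(\frac{\sqrt3}{4}\Big)^s\big(|x-y|\,|y-z|\,|z-x|\big)^{2s/3},
\]
then $\sup_\mu\int f\,d\mu^3$ equals the value above multiplied by $(\frac{\sqrt3}{4})^s$ and is attained by the same measures.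
\end{theorem}

\subsection*{Outline}
At $s=2$ the kernel is a quadratic polynomial in the inner products, and the energy is a function of the first two moments of $\mu$ (Section~\ref{sec:two}). This is the model for everything else: we want to bound the energy by a function of the eigenvalues of the second moment matrix. For $s>2$ four steps make this possible. The area is replaced by a product kernel that dominates it and agrees with it on equilateral triangles (Section~\ref{sec:kernel}). H\"older's inequality reduces the whole range of exponents to the transition exponents, all of which lie in $(3,5)$ (Section~\ref{sec:reduction}). Maximizers of the product energy have center of mass zero (Section~\ref{sec:center}). For such measures the energies at $s=3,4,5$ are bounded by power sums of the eigenvalues, with equality on every simplex (Sections~\ref{sec:34} and~\ref{sec:5}); the case $s=4$ is finished in Example~\ref{ex:four} and shows the method in full. What remains is an extremal problem for power sums, solved in Sections~\ref{sec:spectra} and~\ref{sec:transition}.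 Theorem~\ref{thm:value} is derived in Section~\ref{sec:reduction} from Proposition~\ref{prop:key}; Theorems~\ref{thm:class} and~\ref{thm:product} are proved in Sections~\ref{sec:class} and~\ref{sec:product}.

\section{The exponent $s=2$ and the moment matrix}\label{sec:two}

For $\mu\in\mathcal{P}$ let
\[
m=\int x\,d\mu,\qquad M=\int xx^T\,d\mu,\qquad t_j=\operatorname{tr}M^j .
\]
We call $\mu$ \emph{centered} if $m=0$. The matrix $M$ is positive semidefinite and $t_1=\int|x|^2d\mu=1$, so its eigenvalues are nonnegative and sum to $1$. For vectors $a,b$ and a symmetric matrix $B$,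
\begin{equation}\label{eq:moments}
\int\langle a,x\rangle\langle x,b\rangle\,d\mu(x)=\langle a,Mb\rangle,\qquad
\int\langle x,Bx\rangle\,d\mu(x)=\operatorname{tr}(BM),
\end{equation}
and the two formulas together give $\iint\langle x,y\rangle\langle y,Bx\rangle\,d\mu\,d\mu=\operatorname{tr}(BM^2)$.

For $\Delta_k$ we have $|\sum_iv_i|^2=(k+1)-(k+1)k\cdot\frac1k=0$, so $m=0$, and
\begin{equation}\label{eq:Msimplex}
Mv_i=\frac1{k+1}\Big(v_i-\frac1k\sum_{j\ne i}v_j\Big)=\frac1{k+1}\Big(1+\frac1k\Big)v_i=\frac1k\,v_i .
\end{equation}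
Thus $M$ has $k$ eigenvalues equal to $\frac1k$, the others vanish, and $t_j=k^{1-j}$. In particular $t_2=\frac1k$. The variable $r$ in $\varphi_s(r)$ will turn out to be $t_2$, and $1/t_2$ may be read as the effective dimension of $\mu$.

\begin{proposition}\label{prop:two}
For every $\mu\in\mathcal{P}$ we have $I_2(\mu)\le\frac34(1-\frac1n)=I_2(\Delta_n)$, with equality if and only if $m=0$ and $M=\frac1n\,\mathrm{Id}$.
\end{proposition}

\begin{proof}
Let $u=\langle x,y\rangle$, $v=\langle x,z\rangle$, $w=\langle y,z\rangle$. The squared area of the parallelogram spanned by $y-x$ and $z-x$ is the Gram determinant of these vectors, so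
\begin{align*}
4A^2&=|y-x|^2|z-x|^2-\langle y-x,z-x\rangle^2=4(1-u)(1-v)-(1+w-u-v)^2\\
&=3-2(u+v+w)+2(uv+vw+wu)-(u^2+v^2+w^2).
\end{align*}
We have $\int u\,d\mu^3=|m|^2$, $\int uv\,d\mu^3=\int\langle x,m\rangle^2d\mu=\langle m,Mm\rangle$ and $\int u^2\,d\mu^3=t_2$. By symmetry,
\[
I_2(\mu)=\tfrac34\big(1-2|m|^2+2\langle m,Mm\rangle-t_2\big).
\]
The eigenvalues of $M$ are at most $1$, so $\langle m,Mm\rangle\le|m|^2$. They sum to $1$, so $t_2\ge\frac1n$ by the Cauchy--Schwarz inequality, with equality only for $M=\frac1n\,\mathrm{Id}$. This proves the bound, and \eqref{eq:simplex} gives $I_2(\Delta_n)=\frac34(1-\frac1n)$. Equality requires $M=\frac1n\,\mathrm{Id}$ and $\langle m,Mm\rangle=|m|^2$; together these give $\frac1n|m|^2=|m|^2$, that is, $m=0$. Conversely, these two conditions give equality.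
\end{proof}

\section{The product kernel and the function $\varphi_s$}\label{sec:kernel}

For $s>2$ the kernel $A^s$ is a power of the polynomial in the last proof, and it does not factor in a way that lets us integrate out one vertex. We look for a larger kernel that factors over the three sides and loses nothing on the simplices, where all triangles are equilateral or degenerate. Put
\[
\alpha=1-\langle x,y\rangle=\tfrac12|x-y|^2,\qquad\beta=1-\langle x,z\rangle,\qquad\gamma=1-\langle y,z\rangle,\qquad G=(\alpha\beta\gamma)^{1/3}.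
\]

\begin{lemma}\label{lem:pointwise}
Let $x,y,z\in S^{n-1}$.
\begin{enumerate}
\item[(a)] $A\le\frac{\sqrt3}{2}G$. If $x,y,z$ are distinct, equality holds if and only if the triangle is equilateral.
\item[(b)] $G\le\frac32$, and hence $A\le\frac{3\sqrt3}{4}=A_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If two points coincide, both sides vanish. Three distinct points of a sphere are not collinear, so they span a triangle with sides $\ell_1,\ell_2,\ell_3$ and opposite angles $\omega_1,\omega_2,\omega_3\in(0,\pi)$. Multiplying the three formulas of the type $A=\frac12\ell_1\ell_2\sin\omega_3$ and using $(\ell_1\ell_2\ell_3)^2=8\alpha\beta\gamma$, we get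
\[
A^3=\tfrac18(\ell_1\ell_2\ell_3)^2\sin\omega_1\sin\omega_2\sin\omega_3=G^3\sin\omega_1\sin\omega_2\sin\omega_3 .
\]
The function $\log\sin$ has second derivative $-1/\sin^2<0$ on $(0,\pi)$, and the angles have mean $\pi/3$. By Jensen's inequality the product of the sines is at most $(\frac{\sqrt3}{2})^3$, with equality if and only if all angles equal $\pi/3$.

(b) From $0\le|x+y+z|^2=9-2(\alpha+\beta+\gamma)$ and the inequality of the means, $G\le\frac13(\alpha+\beta+\gamma)\le\frac32$.
\end{proof}

Define the \emph{product energy} $E_s(\mu)=\int G^s\,d\mu^3$. On $\Delta_k$ the kernel $G$ equals $1+\frac1k$ on triples of distinct points and $0$ otherwise. Lemma~\ref{lem:pointwise}(a) and \eqref{eq:simplex} give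
\begin{equation}\label{eq:compare}
I_s(\mu)\le\Big(\frac{\sqrt3}{2}\Big)^sE_s(\mu)\quad(\mu\in\mathcal{P}),\qquad
E_s(\Delta_k)=\varphi_s\Big(\frac1k\Big),\qquad I_s(\Delta_k)=\Big(\frac{\sqrt3}{2}\Big)^sE_s(\Delta_k).
\end{equation}
So whenever $\Delta_k$ maximizes $E_s$, it also maximizes $I_s$.

We record the shape of $\varphi_s$ and the position of the transition exponents. For $2\le k\le n-1$ let
\[
J_k=\Big(\frac1{k+1},\frac1k\Big),\qquad C_k=\varphi_{s_k^*}\Big(\frac1k\Big)=\varphi_{s_k^*}\Big(\frac1{k+1}\Big).
\]

\begin{lemma}\label{lem:phi}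
\begin{enumerate}
\item[(a)] For $s>3$ let $r_s=\frac{s-3}{s-1}$. Then $\varphi_s$ is strictly increasing on $[0,r_s]$ and strictly decreasing on $[r_s,1]$. For $2\le s\le3$ it is strictly decreasing on $[0,1]$.
\item[(b)] $4<s_2^*<5$, and $3<s_k^*<4$ for $3\le k\le n-1$.
\item[(c)] $s_k^*$ is strictly decreasing in $k$.
\item[(d)] Let $s=s_k^*$ with $2\le k\le n-1$. Then $\varphi_s(r)\le C_k$ for $r\in[0,1]\setminus J_k$, with equality only at $r=\frac1{k+1}$ and $r=\frac1k$, while $\varphi_s>C_k$ on $J_k$.
\end{enumerate}
\end{lemma}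

\begin{proof}
(a) We have $\varphi_s'(r)=(1+r)^{s-3}\big[(s-3)-(s-1)r\big]$.

(b) The ratio \eqref{eq:ratio} is increasing in $s$, so it suffices to compare it with $1$ at $s=3,4,5$. At $s=3$ the function $\varphi_3$ is decreasing, so the ratio is less than $1$ for all $k$. At $s=4$ we have $r_4=\frac13$; the points $\frac1{k+1}<\frac1k$ lie in $[0,r_4]$ if $k\ge3$ and in $[r_4,1]$ if $k=2$, so the ratio exceeds $1$ for $k\ge3$ and is less than $1$ for $k=2$. At $s=5$ we have $r_5=\frac12$, so the ratio exceeds $1$ for $k=2$.

(c), (d) Let $s=s_k^*>3$. Since $\varphi_s$ takes the same value at the two endpoints of $J_k$, these endpoints do not lie in the same interval of monotonicity, so $r_s\in J_k$. The intervals $J_k$ are disjoint and move to the left as $k$ grows, and $r_s=1-\frac2{s-1}$ is increasing in $s$; this gives (c). Moreover $\varphi_s$ strictly increases on $[0,r_s]\ni\frac1{k+1}$ and strictly decreases on $[r_s,1]\ni\frac1k$, which gives (d).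
\end{proof}

\section{Reduction to the transition exponents}\label{sec:reduction}

By H\"older's inequality, the logarithm of $I_s(\mu)$ is a convex function of $s$ for every $\mu$. For a simplex it is an affine function of $s$. A convex function that lies below an affine function at the ends of an interval lies below it throughout, so it is enough to study the ends of the segments.

\begin{lemma}\label{lem:interp}
Let $K\ge0$ be a continuous function on $(S^{n-1})^3$, and let $\mathcal{E}_s(\mu)=\int K^s\,d\mu^3$ for $s>0$. For $0<s'<s''$, $0\le\theta\le1$ and $s=(1-\theta)s'+\theta s''$,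
\begin{equation}\label{eq:holder}
\mathcal{E}_s(\mu)\le\mathcal{E}_{s'}(\mu)^{1-\theta}\,\mathcal{E}_{s''}(\mu)^{\theta}\qquad(\mu\in\mathcal{P}).
\end{equation}
Let $\nu\in\mathcal{P}$ be such that $\mathcal{E}_s(\nu)=p\kappa^s$ for all $s>0$, with constants $p,\kappa>0$.
\begin{enumerate}
\item[(a)] If $\nu$ maximizes $\mathcal{E}_{s'}$ and $\mathcal{E}_{s''}$, then $\nu$ maximizes $\mathcal{E}_s$ for all $s\in[s',s'']$, and every maximizer of $\mathcal{E}_s$ with $s'<s<s''$ maximizes both $\mathcal{E}_{s'}$ and $\mathcal{E}_{s''}$.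
\item[(b)] If $K\le\kappa$ everywhere and $\nu$ maximizes $\mathcal{E}_{s'}$, then $\nu$ maximizes $\mathcal{E}_s$ for all $s\ge s'$, and every maximizer of $\mathcal{E}_s$ with $s>s'$ maximizes $\mathcal{E}_{s'}$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $0<\theta<1$, inequality \eqref{eq:holder} is H\"older's inequality with exponents $\frac1{1-\theta}$ and $\frac1\theta$ for the product $K^s=K^{(1-\theta)s'}K^{\theta s''}$; for $\theta\in\{0,1\}$ it is an identity. In case (a),
\[
\mathcal{E}_s(\mu)\le\mathcal{E}_{s'}(\mu)^{1-\theta}\mathcal{E}_{s''}(\mu)^{\theta}\le(p\kappa^{s'})^{1-\theta}(p\kappa^{s''})^{\theta}=p\kappa^s=\mathcal{E}_s(\nu).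
\]
If $0<\theta<1$ and $\mu$ is not a maximizer at one of the ends, the second inequality is strict. In case (b), $K^s\le\kappa^{s-s'}K^{s'}$ gives $\mathcal{E}_s(\mu)\le\kappa^{s-s'}\mathcal{E}_{s'}(\mu)\le\kappa^{s-s'}p\kappa^{s'}=\mathcal{E}_s(\nu)$, and the second inequality is strict unless $\mu$ maximizes $\mathcal{E}_{s'}$.
\end{proof}

The lemma needs the \emph{same} measure $\nu$ to be optimal at both ends. To cover the segment of $\Delta_k$ we must therefore reach its endpoints, where two different simplices tie. This is the content of the following proposition, whose proof occupies Sections~\ref{sec:center}--\ref{sec:transition}.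

\begin{proposition}\label{prop:key}
Let $2\le k\le n-1$ and $s=s_k^*$. Then $\sup_{\mu\in\mathcal{P}}E_s(\mu)=C_k=E_s(\Delta_k)=E_s(\Delta_{k+1})$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:value} from Proposition~\ref{prop:key}]
By Proposition~\ref{prop:key} and \eqref{eq:compare}, both $\Delta_j$ and $\Delta_{j+1}$ maximize $I_s$ at $s=s_j^*$ for $2\le j\le n-1$. By Proposition~\ref{prop:two}, $\Delta_n$ maximizes $I_2$. Hence each $\Delta_k$ is a maximizer at every finite endpoint of its segment. Apply Lemma~\ref{lem:interp} with $K=A$, $\nu=\Delta_k$, $p=p_k$, $\kappa=A_k$. For $3\le k\le n$ part (a) covers the segment $[s_k^*,s_{k-1}^*]$. For $k=2$ part (b) covers $[s_2^*,\infty)$, since $A\le A_2$ by Lemma~\ref{lem:pointwise}(b). For the formula, the segments cover $[2,\infty)$, so the supremum is always attained by one of $\Delta_2,\dots,\Delta_n$ and equals the largest of the numbers \eqref{eq:simplex}.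
\end{proof}

\section{Maximizers of the product energy are centered}\label{sec:center}

The moment computations below are manageable only when $m=0$. At $s=2$ the terms containing $m$ had a visible sign. For larger $s$ we avoid these terms by showing that a maximizer is centered. The argument is a balance of forces: at each point of the support, the gradient of the potential is normal to the sphere and has the same length; the gradients of a translation-invariant interaction add up to zero; hence so do the normals.

\begin{proposition}\label{prop:center}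
Let $s\ge3$. Then $E_s$ has a maximizer, and every maximizer of $E_s$ is centered.
\end{proposition}

\begin{proof}
The set $\mathcal{P}$ is compact in the weak-$*$ topology. The map $\mu\mapsto\int F\,d\mu^3$ is weak-$*$ continuous when $F$ is a product $f_1(x)f_2(y)f_3(z)$ of continuous functions, and hence for every continuous $F$, because sums of such products are uniformly dense by the Stone--Weierstrass theorem. So a maximizer $\mu$ exists, and $E:=E_s(\mu)\ge E_s(\Delta_2)>0$.

Let $q=s/3\ge1$ and extend $G^s$ to $(\mathbb{R}^n)^3$ by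
\[
F(x,y,z)=8^{-q}\,|x-y|^{2q}\,|y-z|^{2q}\,|z-x|^{2q}.
\]
The function $w\mapsto|w|^{2q}$ is $C^1$ on $\mathbb{R}^n$ with gradient $2q|w|^{2q-2}w$, so $F$ is $C^1$; this is where the hypothesis on $s$ enters. The potential $U(x)=\iint F(x,y,z)\,d\mu(y)\,d\mu(z)$ is then $C^1$ on $\mathbb{R}^n$, and its gradient may be computed under the integral sign, since $\nabla_xF$ is continuous and $\mu$ has compact support.

\emph{The potential is maximal on the support.} Fix $x\in S^{n-1}$ and let $\mu_\varepsilon=(1-\varepsilon)\mu+\varepsilon\delta_x$ for $0\le\varepsilon\le1$. Since $F$ is symmetric and vanishes when two arguments coincide,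
\[
E_s(\mu_\varepsilon)=(1-\varepsilon)^3E+3\varepsilon(1-\varepsilon)^2U(x).
\]
This is at most $E$, so its derivative $3(U(x)-E)$ at $\varepsilon=0$ is at most $0$. Thus $U\le E$ on $S^{n-1}$. Since $\int(E-U)\,d\mu=0$ and $E-U$ is continuous and nonnegative on the sphere, $U=E$ on $\operatorname{supp}\mu$, the set of points all of whose neighborhoods have positive measure. Every $x\in\operatorname{supp}\mu$ therefore maximizes $U$ on the sphere, so the tangential part of $\nabla U(x)$ vanishes and $\nabla U(x)=\langle x,\nabla U(x)\rangle\,x$.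

\emph{The normal component is constant.} For $x\notin\{y,z\}$,
\[
\nabla_xF=2qF\left[\frac{x-y}{|x-y|^2}+\frac{x-z}{|x-z|^2}\right],
\]
and on the sphere $\langle x,x-y\rangle=\frac12|x-y|^2$. Hence $\langle x,\nabla_xF\rangle=2qF$ for $x,y,z\in S^{n-1}$; this also holds for $x\in\{y,z\}$, where $F=0$ and $\nabla_xF=0$. Integration in $y,z$ gives $\langle x,\nabla U(x)\rangle=2qU(x)$, so $\nabla U(x)=2qE\,x$ on $\operatorname{supp}\mu$.

\emph{Balance.} The symmetry of $F$ gives $\int\nabla_xF\,d\mu^3=\int\nabla_yF\,d\mu^3=\int\nabla_zF\,d\mu^3$, and differentiating $F(x+h,y+h,z+h)=F(x,y,z)$ at $h=0$ gives $(\nabla_x+\nabla_y+\nabla_z)F=0$. Therefore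
\[
2qE\,m=\int\nabla U\,d\mu=\int\nabla_xF\,d\mu^3=\frac13\int(\nabla_x+\nabla_y+\nabla_z)F\,d\mu^3=0,
\]
and $m=0$ because $E>0$.
\end{proof}

\begin{remark}
The middle step uses the product form of the kernel, and it fails for the area. As a function of $x$, the area is proportional to the distance from $x$ to the line through $y$ and $z$. Thus $\langle x,\nabla_xA\rangle/A$ equals $1$ when $z=-y$ and $x\perp y$, and it equals $\frac23$ for the equilateral triangle on a great circle, whose height is $\frac32$.
\end{remark}

\section{The exponents $3$ and $4$}\label{sec:34}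

In this section and the next, $\mu$ is centered. Let $\lambda_1,\dots,\lambda_d>0$ be the positive eigenvalues of $M$, so that $t_j=\sum_i\lambda_i^j$ and $\sum_i\lambda_i=1$. We shall use
\begin{equation}\label{eq:cheb}
t_3\ge t_2^2,\qquad t_4\ge t_2t_3\ge t_2^3,
\end{equation}
which follow, for $j=1,2$, from the identity
\[
t_{j+2}-t_2t_{j+1}=\tfrac12\sum_{i,l}\lambda_i\lambda_l(\lambda_i-\lambda_l)(\lambda_i^j-\lambda_l^j)\ge0 .
\]
The identity also shows that $t_3=t_2^2$ only if all $\lambda_i$ are equal.

At $s=3$ the kernel $G^3=\alpha\beta\gamma$ is a polynomial, and the energy can be computed exactly.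

\begin{lemma}\label{lem:three}
If $\mu$ is centered, then $E_3(\mu)=1-t_3$.
\end{lemma}

\begin{proof}
Since $m=0$, formula \eqref{eq:moments} gives
\begin{equation}\label{eq:zint}
\int\beta\gamma\,d\mu(z)=\int\big(1-\langle x,z\rangle\big)\big(1-\langle z,y\rangle\big)\,d\mu(z)=1+\langle x,My\rangle .
\end{equation}
Multiply by $\alpha=1-\langle x,y\rangle$ and integrate. The terms $\langle x,y\rangle$ and $\langle x,My\rangle$ have integral zero, and $\langle x,y\rangle\langle x,My\rangle$ has integral $t_3$.
\end{proof}

The kernels $G^4$ and $G^5$ are not polynomials, but the inequality of the means gives $G\le\frac13(\alpha+\beta+\gamma)$ and $G^2\le\frac13(\alpha\beta+\beta\gamma+\gamma\alpha)$, with equality on equilateral triangles. Multiplying by $G^3=\alpha\beta\gamma$ and using the symmetry of $\mu^3$, we obtain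
\begin{equation}\label{eq:ZW}
E_4(\mu)\le Z:=\int\alpha^2\beta\gamma\,d\mu^3,\qquad E_5(\mu)\le W:=\int\alpha^2\beta^2\gamma\,d\mu^3 .
\end{equation}
With $u=\langle x,y\rangle$, formula \eqref{eq:zint} gives
\begin{equation}\label{eq:Zexact}
Z=\iint(1-2u+u^2)\big(1+\langle x,My\rangle\big)\,d\mu\,d\mu=1+t_2-2t_3+\Theta,\qquad
\Theta:=\iint\langle x,y\rangle^2\langle x,My\rangle\,d\mu\,d\mu .
\end{equation}
Here is the first real difficulty: $\Theta$ depends on the third moments of $\mu$, it is not determined by $M$, and it enters with a positive sign. We need an upper bound in terms of the spectrum that is exact on every simplex. The property of $\Delta_k$ that we exploit is that $L^2(\Delta_k)$ has dimension $k+1$, so it is spanned by the constant and the $k$ coordinate functions. For a general centered measure these functions are still orthogonal, and we can use Bessel's inequality: if $\psi_0,\dots,\psi_d$ are orthonormal in $L^2(\mu)$, then $\sum_l(\int g\psi_l\,d\mu)^2\le\int g^2\,d\mu$, with equality when $g$ lies in their span.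

\begin{lemma}\label{lem:theta}
Let $\mu$ be centered and $\Lambda=\int\langle x,Mx\rangle^2\,d\mu$. Then $\Lambda\le t_3$ and $\Theta\le\Lambda-t_4\le t_3-t_4$.
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality $\langle x,Mx\rangle^2\le|Mx|^2$ on the sphere, and $\int|Mx|^2\,d\mu=t_3$ by \eqref{eq:moments}. So $\Lambda\le t_3$.

Let $x_1,\dots,x_n$ be the coordinates in an orthonormal eigenbasis of $M$, with the positive eigenvalues first. For $i>d$ we have $\int x_i^2\,d\mu=0$, so $x_i=0$ almost everywhere; all indices below run from $1$ to $d$. Let $\phi_i=x_i/\sqrt{\lambda_i}$. The functions $1,\phi_1,\dots,\phi_d$ are orthonormal in $L^2(\mu)$: the $\phi_i$ are orthonormal because $M$ is diagonal, and they are orthogonal to $1$ because $m=0$. Put $g_{ijl}=\int\phi_i\phi_j\phi_l\,d\mu$ and $N_{ij}=\int\phi_i^2\phi_j^2\,d\mu$. Since $\int\phi_i\phi_j\cdot1\,d\mu=\delta_{ij}$, Bessel's inequality for $\phi_i\phi_j$ reads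
\begin{equation}\label{eq:bessel}
\sum_lg_{ijl}^2\le N_{ij}-\delta_{ij}.
\end{equation}
Expanding $\langle x,y\rangle^2\langle x,My\rangle=\sum_{i,j,l}\lambda_l\,x_ix_jx_l\,y_iy_jy_l$, we find
\[
\Theta=\sum_{i,j,l}\lambda_l\Big(\int x_ix_jx_l\,d\mu\Big)^2=\sum_{i,j,l}\lambda_i\lambda_j\lambda_l^2\,g_{ijl}^2 .
\]
To apply \eqref{eq:bessel} we need a weight that does not depend on $l$. The array $g_{ijl}$ is symmetric in its indices, so each weight may be replaced by its average over cyclic permutations. With $X=\lambda_i\lambda_j$, $Y=\lambda_j\lambda_l$, $V=\lambda_l\lambda_i$, the average of $\lambda_i\lambda_j\lambda_l^2$ is $\frac13(XY+YV+VX)$, the average of $\lambda_i^2\lambda_j^2$ is $\frac13(X^2+Y^2+V^2)$, and the first is at most the second. Hence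
\[
\Theta\le\sum_{i,j,l}\lambda_i^2\lambda_j^2\,g_{ijl}^2\le\sum_{i,j}\lambda_i^2\lambda_j^2\,(N_{ij}-\delta_{ij})=\Lambda-t_4,
\]
because $\sum_{i,j}\lambda_i^2\lambda_j^2N_{ij}=\int\big(\sum_i\lambda_ix_i^2\big)^2d\mu=\Lambda$.
\end{proof}

On $\Delta_k$ every step is an equality: $Mx=\frac1kx$ on the support by \eqref{eq:Msimplex}, the functions $1,\phi_1,\dots,\phi_k$ form a basis, and the eigenvalues are equal. The term $-t_4$ comes from the constant function in Bessel's inequality, which belongs to the orthonormal system only because $\mu$ is centered; without this term the bound would not be exact on simplices.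

\begin{lemma}\label{lem:Z}
If $\mu$ is centered, then $Z\le1+t_2-t_3-t_4\le(1-t_3)(1+t_2)$.
\end{lemma}

\begin{proof}
Insert $\Theta\le t_3-t_4$ in \eqref{eq:Zexact}, and then use $t_4\ge t_2t_3$ from \eqref{eq:cheb}.
\end{proof}

\begin{example}[the tetrahedron at $s=4$]\label{ex:four}
We can now solve the problem at $s=4$ in every dimension. Let $\mu_0$ be a maximizer of $E_4$; it is centered by Proposition~\ref{prop:center}. With $r=t_2(\mu_0)$, the bounds \eqref{eq:ZW}, Lemma~\ref{lem:Z} and $t_3\ge r^2$ give
\[
E_4(\mu_0)\le(1-r^2)(1+r)=\varphi_4(r)\le\varphi_4(\tfrac13)=\tfrac{32}{27},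
\]
since $r_4=\frac13$. By \eqref{eq:compare}, every $\mu$ satisfies $I_4(\mu)\le\frac9{16}\cdot\frac{32}{27}=\frac23=I_4(\Delta_3)$. The energy of an arbitrary measure has been bounded by the function $\varphi_4$ that interpolates the energies of the simplices, evaluated at $t_2$. The argument closes because the maximum of $\varphi_4$ over $[0,1]$ happens to lie at the reciprocal of an integer.
\end{example}

\section{The exponent $5$ and the bound $E_s\le\varphi_s(t_2)$}\label{sec:5}

The exponent $s_2^*$ lies between $4$ and $5$, so we also need a bound for $W$. It must be exact on simplices of different dimensions, and one inequality in the proof is exact on $\Delta_k$ only for a constant that depends on $k$. The bound therefore carries a free parameter $\xi$, and $\xi=\frac1k$ is the value that suits $\Delta_k$.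

\begin{lemma}\label{lem:W}
If $\mu$ is centered, then for every $\xi\in(0,1]$
\[
W\le1+\big(2+\tfrac12\xi^3\big)t_2-\big(2+\tfrac32\xi\big)t_4 .
\]
\end{lemma}

\begin{proof}
Fix $x$. In $\alpha^2\beta^2(1-\langle y,z\rangle)$ the variables $y$ and $z$ play the same role, so the integral over $y,z$ equals $\big(\int\alpha^2d\mu(y)\big)^2-\big|\int\alpha^2\,y\,d\mu(y)\big|^2$. Since $m=0$,
\[
\int\alpha^2\,d\mu(y)=1+\langle x,Mx\rangle,\qquad\int\alpha^2\,y\,d\mu(y)=V(x)-2Mx,\qquad V(x):=\int\langle x,y\rangle^2\,y\,d\mu(y).
\]
Using $\int\langle x,Mx\rangle\,d\mu=t_2$, $\int|Mx|^2\,d\mu=t_3$ and $\int\langle V(x),Mx\rangle\,d\mu=\Theta$, we get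
\[
W=\int\Big[\big(1+\langle x,Mx\rangle\big)^2-|V(x)-2Mx|^2\Big]d\mu=1+2t_2+\Lambda-4t_3+4\Theta-\int|V|^2\,d\mu .
\]
We need a lower bound for $\int|V|^2d\mu$. For real $c$, the inequality $|V-cMx|^2\ge0$ gives $\int|V|^2d\mu\ge2c\Theta-c^2t_3$. On $\Delta_k$ we have $V(v_i)=\frac1{k+1}(1-\frac1{k^2})v_i=(1-\frac1k)Mv_i$, which suggests $c=1-\xi$. With this choice
\[
W\le1+2t_2+\Lambda-\big(4-(1-\xi)^2\big)t_3+(2+2\xi)\Theta .
\]
The coefficients of $\Lambda$ and $\Theta$ are positive, so Lemma~\ref{lem:theta} applies. The coefficient of $t_3$ becomes $1-4+(1-\xi)^2+2+2\xi=\xi^2$, and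
\[
W\le1+2t_2+\xi^2t_3-(2+2\xi)t_4 .
\]
Now $t_3$ appears with a positive sign, while we shall only have lower bounds for it. We remove it with $\xi^2\lambda^3\le\frac12\xi\lambda^4+\frac12\xi^3\lambda^2$, which is $\frac12\xi\lambda^2(\lambda-\xi)^2\ge0$. Summing over the eigenvalues gives $\xi^2t_3\le\frac12\xi t_4+\frac12\xi^3t_2$.
\end{proof}

By \eqref{eq:holder} with $K=G$, Lemma~\ref{lem:three} and \eqref{eq:ZW}, a centered measure satisfies
\begin{equation}\label{eq:between}
E_s(\mu)\le(1-t_3)^{4-s}Z^{s-3}\quad(3\le s\le4),\qquad E_s(\mu)\le Z^{5-s}W^{s-4}\quad(4\le s\le5).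
\end{equation}

\begin{corollary}\label{cor:phi}
If $\mu$ is centered and $3\le s\le5$, then $E_s(\mu)\le\varphi_s(t_2)$.
\end{corollary}

\begin{proof}
Let $r=t_2\in(0,1]$. By \eqref{eq:cheb}, $1-t_3\le1-r^2=\varphi_3(r)$, and $Z\le\varphi_4(r)$ by Lemma~\ref{lem:Z}. Lemma~\ref{lem:W} with $\xi=r$ and $t_4\ge r^3$ gives
\[
W\le1+\big(2+\tfrac12r^3\big)r-\big(2+\tfrac32r\big)r^3=1+2r-2r^3-r^4=(1-r)(1+r)^3=\varphi_5(r).
\]
Insert these bounds in \eqref{eq:between} and use $\varphi_3^{4-s}\varphi_4^{s-3}=\varphi_s=\varphi_4^{5-s}\varphi_5^{s-4}$.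
\end{proof}

For $2\le k\le n$ and $s=3+\frac2{k-1}$ we have $r_s=\frac1k$, so the argument of Example~\ref{ex:four} shows that $\Delta_k$ maximizes $E_s$ at this one exponent. At a transition exponent $s_k^*$ the corollary is not sufficient: by Lemma~\ref{lem:phi}(d) it gives the bound $C_k$ when $t_2\notin J_k$, but a bound larger than $C_k$ when $t_2\in J_k$. The loss is in \eqref{eq:cheb}. Equality in $t_3\ge t_2^2$ forces equal eigenvalues and hence $t_2=\frac1d$, and $J_k$ contains no reciprocal of an integer. For $t_2\in J_k$ we need the true minima of $t_3$ and $t_4$.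

\section{Power sums with $t_2$ between $\frac1{k+1}$ and $\frac1k$}\label{sec:spectra}

The spectra of $\Delta_k$ and $\Delta_{k+1}$ are the ends of the family $(a,\dots,a,b)$ with $k$ entries equal to $a$. For $k\ge2$ and $0\le b\le\frac1{k+1}$ put
\[
a=a(b)=\frac{1-b}{k}\ge b,\qquad\tau_j(b)=ka^j+b^j .
\]
Since $a'=-\frac1k$,
\begin{equation}\label{eq:tauder}
\tau_2'=-2(a-b),\qquad\tau_3'=-3(a^2-b^2),\qquad(a+b)'=\frac{k-1}{k}.
\end{equation}
At $b=0$ and $b=\frac1{k+1}$ we have $a=r$ and $\tau_j=r^{j-1}$, with $r=\frac1k$ and $r=\frac1{k+1}$ respectively. As $a>b$ for $b<\frac1{k+1}$, the function $\tau_2$ is a strictly decreasing bijection from $[0,\frac1{k+1}]$ onto $[\frac1{k+1},\frac1k]$.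

\begin{lemma}\label{lem:spectra}
Let $k\ge2$, and let $\lambda_1,\dots,\lambda_d\ge0$ have sum $1$ and power sums $t_j$. Suppose $t_2\in(\frac1{k+1},\frac1k)$, and let $b\in(0,\frac1{k+1})$ be defined by $\tau_2(b)=t_2$. Then $t_3\ge\tau_3(b)$ and $t_4\ge\tau_4(b)$.
\end{lemma}

\begin{proof}
Fix $j\in\{3,4\}$ and $r=t_2$. The set of vectors in $[0,1]^d$ with sum $1$ and sum of squares $r$ is compact and nonempty; let $\lambda^\circ$ minimize the $j$-th power sum on it. With two constraints, the smallest perturbation moves three coordinates, and it is best described through the cubic polynomial that has them as roots.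

Suppose that three coordinates of $\lambda^\circ$ satisfy $0<x\le y<z$, and let
\[
P(T)=(T-x)(T-y)(T-z)=T^3-e_1T^2+e_2T-e_3 .
\]
Let $T_0=\frac12(y+z)$, so that $P(T_0)<0$, and choose $0<\eta<\min\{xyz,-P(T_0)\}$. Then $P+\eta$ is negative at $0$, positive at $x$, negative at $T_0$ and positive at $z$. It has three positive roots, whose elementary symmetric functions are $e_1$, $e_2$ and $e_3-\eta$. By Newton's identities, the sums of first, second, third and fourth powers of three numbers are
\[
e_1,\qquad e_1^2-2e_2,\qquad e_1^3-3e_1e_2+3e_3,\qquad e_1^4-4e_1^2e_2+2e_2^2+4e_1e_3 .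
\]
Replacing $x,y,z$ by the new roots keeps the first two sums and lowers the last two, since $e_1>0$. This contradicts the choice of $\lambda^\circ$.

Hence, if $\lambda^\circ$ has at least three positive coordinates, the second smallest of them equals the largest. In all cases the positive coordinates are $(a',\dots,a',b')$ with $0<b'\le a'$ and $l\ge0$ copies of $a'$. If $l=0$, then $r=1$, which is excluded. If $l\ge1$, then $a'=\frac{1-b'}l$ and $0<b'\le\frac1{l+1}$; the function $\frac{(1-b')^2}{l}+b'^2$ is strictly decreasing on $[0,\frac1{l+1}]$, so $r\in[\frac1{l+1},\frac1l)$. These intervals are disjoint for different $l$, so $l=k$, and $b'=b$ because $\tau_2$ is injective. The minimum is therefore $\tau_j(b)$.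
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:transition}

Let $2\le k\le n-1$ and $s=s_k^*$, so that $3<s<5$. The value $C_k$ is attained by $\Delta_k$ and $\Delta_{k+1}$ by \eqref{eq:compare}. Let $\mu$ be a maximizer of $E_s$; it is centered by Proposition~\ref{prop:center}. If $t_2\notin J_k$, then $E_s(\mu)\le\varphi_s(t_2)\le C_k$ by Corollary~\ref{cor:phi} and Lemma~\ref{lem:phi}(d). Let $t_2\in J_k$, and let $b$ be as in Lemma~\ref{lem:spectra}.

In each of the two cases below we bound $\log E_s(\mu)$ by $f(b)$, where $f$ is a smooth function on $[0,\frac1{k+1}]$ equal to $\log C_k$ at both endpoints, and we write $f'$ on the open interval as a positive function times a strictly increasing function. Then $f'$ changes sign at most once, from negative to positive, so $f$ has no interior value above its endpoint values, and $E_s(\mu)\le C_k$.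

\subsection*{The case $k\ge3$}
Here $3<s<4$. By \eqref{eq:between}, Lemma~\ref{lem:Z} and Lemma~\ref{lem:spectra},
\[
E_s(\mu)\le(1-t_3)(1+t_2)^{s-3}\le\exp f(b),\qquad f=\log(1-\tau_3)+(s-3)\log(1+\tau_2).
\]
At the endpoints $\tau_2=r$ and $\tau_3=r^2$ with $r\in\{\frac1k,\frac1{k+1}\}$, so $f=\log\varphi_s(r)=\log C_k$. By \eqref{eq:tauder},
\[
f'=\frac{3(a^2-b^2)}{1-\tau_3}-(s-3)\frac{2(a-b)}{1+\tau_2}=\frac{2(a-b)}{1+\tau_2}\big(H-(s-3)\big),\qquad H=\frac{3(a+b)(1+\tau_2)}{2(1-\tau_3)} .
\]
It remains to show that $H$ is strictly increasing. Logarithmic differentiation and \eqref{eq:tauder} give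
\[
(a+b)(\log H)'=\frac{k-1}{k}-(a^2-b^2)\left[\frac{2}{1+\tau_2}+\frac{3(a+b)}{1-\tau_3}\right].
\]
Now we use $k\ge3$. We have $a^2-b^2\le a^2\le\frac1{k^2}\le\frac19$. The sum $a+b$ is increasing, so $a+b\le\frac2{k+1}\le\frac12$. The function $\tau_3$ is decreasing, so $\tau_3\le\tau_3(0)=\frac1{k^2}\le\frac19$. The subtracted term is therefore at most $\frac19\big(2+\frac{3/2}{8/9}\big)=\frac{59}{144}<\frac23\le\frac{k-1}k$, and $(\log H)'>0$.

\subsection*{The case $k=2$}
Here $4<s<5$, $0<b<\frac13$ and $a=\frac{1-b}2$. We apply Lemma~\ref{lem:W} with $\xi=a$. This choice equals $\frac12$ and $\frac13$ at the two endpoints, as exactness on $\Delta_2$ and $\Delta_3$ requires, and it is linear in $b$. Since $t_2=\tau_2$, and since $t_3,t_4$ enter with negative coefficients, Lemmas~\ref{lem:Z}, \ref{lem:W} and~\ref{lem:spectra} give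
\[
Z\le\bar Z:=1+\tau_2-\tau_3-\tau_4,\qquad W\le\bar W:=1+\big(2+\tfrac12a^3\big)\tau_2-\big(2+\tfrac32a\big)\tau_4 .
\]
At the endpoints $a=r$ and $\tau_j=r^{j-1}$ with $r\in\{\frac12,\frac13\}$, so $\bar Z=1+r-r^2-r^3=\varphi_4(r)$, and $\bar W=\varphi_5(r)$ by the identity in the proof of Corollary~\ref{cor:phi}. In particular $\bar W(\frac13)=\frac{128}{81}$.

We expand in $b$. We have
\[
2\tau_2=1-2b+3b^2,\qquad4\tau_3=1-3b+3b^2+3b^3,\qquad8\tau_4=1-4b+6b^2-4b^3+9b^4,
\]
and, since $8a^3=(1-b)^3$ and $2a=1-b$,
\begin{align*}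
8a^3\tau_2&=\tfrac12\big(1-5b+12b^2-16b^3+11b^4-3b^5\big),\\
24a\tau_4&=\tfrac32\big(1-5b+10b^2-10b^3+13b^4-9b^5\big).
\end{align*}
From $8\bar Z=8+8\tau_2-8\tau_3-8\tau_4$ and $16\bar W=16+32\tau_2+8a^3\tau_2-32\tau_4-24a\tau_4$ we obtain
\[
8\bar Z=9+2b-2b^3-9b^4,\qquad16\bar W=27-11b+15b^2+23b^3-50b^4+12b^5 .
\]
Both derivatives vanish at $b=\frac13$:
\begin{align*}
8\bar Z'&=2-6b^2-36b^3=(1-3b)N_2, & N_2&=2+6b+12b^2,\\
-16\bar W'&=11-30b-69b^2+200b^3-60b^4=(1-3b)N_1, & N_1&=11+3b-60b^2+20b^3 .
\end{align*}
The following estimates hold on $[0,\frac13]$.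
\begin{enumerate}
\item[(i)] $N_1''=-120(1-b)<0$, so $N_1$ is concave and $N_1\ge\min\{N_1(0),N_1(\frac13)\}=\min\{11,\frac{164}{27}\}>6$. Also $N_1'=3-60b(2-b)\le3$. Hence $N_1'/N_1\le\frac12$.
\item[(ii)] $8\bar Z'\le2$, and $8\bar Z\ge9$ because $2b^3+9b^4\le\frac29b+\frac13b\le2b$. Hence $\bar Z'/\bar Z\le\frac29$.
\item[(iii)] $\bar W'\le0$ by (i), so $16\bar W\ge16\cdot\frac{128}{81}>25$. Also $-16\bar W'\le N_1\le11+3b\le12$. Hence $-\bar W'/\bar W\le\frac{12}{25}$.
\item[(iv)] $N_2'-2N_2=2+12b-24b^2$ is concave, with values $2$ and $\frac{10}3$ at the endpoints. Hence $N_2'/N_2>2$.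
\end{enumerate}
In particular $\bar Z,\bar W,N_1,N_2$ are positive. By \eqref{eq:between}, $E_s(\mu)\le\exp f(b)$ with
\[
f=(5-s)\log\bar Z+(s-4)\log\bar W,
\]
and $f=\log\big(\varphi_4(r)^{5-s}\varphi_5(r)^{s-4}\big)=\log\varphi_s(r)=\log C_2$ at both endpoints. Moreover
\[
f'=(1-3b)\left[(5-s)\frac{N_2}{8\bar Z}-(s-4)\frac{N_1}{16\bar W}\right]=(1-3b)\frac{N_2}{8\bar Z}\Big[(5-s)-(s-4)\rho\Big],\qquad\rho=\frac{N_1\cdot8\bar Z}{N_2\cdot16\bar W}.
\]
By (i)--(iv),
\[
(\log\rho)'=\frac{N_1'}{N_1}+\frac{\bar Z'}{\bar Z}-\frac{\bar W'}{\bar W}-\frac{N_2'}{N_2}<\frac12+\frac29+\frac{12}{25}-2<0 .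
\]
So $\rho$ is strictly decreasing, and since $s>4$ the last bracket in $f'$ is strictly increasing. This completes the proof of Proposition~\ref{prop:key}, and with it the proof of Theorem~\ref{thm:value}. \qed

\section{The maximizers}\label{sec:class}

The equality case of the pointwise bound in Lemma~\ref{lem:pointwise} is rigid enough to identify the maximizers at the transition exponents, without tracing equality through the moment bounds. Lemma~\ref{lem:interp} then transports the information to the open segments.

\begin{proof}[Proof of Theorem~\ref{thm:class}]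
Part (a) is Proposition~\ref{prop:two}. The energy is invariant under orthogonal maps, so in (b) and (c) the listed measures are maximizers by Theorem~\ref{thm:value}. We show that there are no others.

(b) Let $s=s_k^*$ and let $\mu$ be a maximizer of $I_s$. By \eqref{eq:compare} and Proposition~\ref{prop:key},
\[
\big(\tfrac{\sqrt3}2\big)^sC_k=I_s(\mu)\le\big(\tfrac{\sqrt3}2\big)^sE_s(\mu)\le\big(\tfrac{\sqrt3}2\big)^sC_k,
\]
so both inequalities are equalities. The second one says that $\mu$ maximizes $E_s$, so $\mu$ is centered. The first one says that the continuous function $(\frac{\sqrt3}2G)^s-A^s\ge0$ has integral zero, so it vanishes on $\operatorname{supp}\mu^3=(\operatorname{supp}\mu)^3$. By Lemma~\ref{lem:pointwise}(a), any three distinct points of the support form an equilateral triangle.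

The support has at least three points, because $I_s(\mu)>0$. Two pairs of distinct support points that share a point have the same distance, and two disjoint pairs $\{x,y\}$, $\{x',y'\}$ are linked by the pair $\{x,x'\}$. So there is $c>0$ with $1-\langle x,y\rangle=c$ for all distinct $x,y$ in the support. A subset of the sphere with all distances equal to a positive constant is finite by compactness. Let the support be $\{w_0,\dots,w_j\}$, $j\ge2$, with masses $\pi_i>0$. The inner product of $\sum_l\pi_lw_l=0$ with $w_i$ gives $\pi_i+(1-\pi_i)(1-c)=0$, that is, $\pi_i=\frac{c-1}c$ for every $i$. Hence all masses equal $\frac1{j+1}$, and $c=1+\frac1j$, so $\langle w_i,w_l\rangle=-\frac1j$ for $i\ne l$. The Gram matrix of the $w_i$ is $(1+\frac1j)\,\mathrm{Id}$ minus $\frac1j$ times the all-ones matrix of size $j+1$; it has rank $j$, so $j\le n$. Two families of vectors in $\mathbb{R}^n$ with the same Gram matrix differ by an orthogonal map, so $\mu$ is a rotated copy of $\Delta_j$. Finally $\varphi_s(\frac1j)=E_s(\mu)=C_k$ and $\frac1j\notin J_k$, so Lemma~\ref{lem:phi}(d)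 gives $j\in\{k,k+1\}$.

(c) Let $\mu$ be a maximizer of $I_s$ with $s_k^*<s<s_{k-1}^*$. We use Lemma~\ref{lem:interp} with $K=A$ and $\nu=\Delta_k$.

If $3\le k\le n-1$, then $\mu$ is a maximizer at $s_k^*$ and at $s_{k-1}^*$. By (b) it is a copy of $\Delta_k$ or $\Delta_{k+1}$, and also a copy of $\Delta_{k-1}$ or $\Delta_k$. The number of points in the support determines the index, so $\mu$ is a copy of $\Delta_k$.

If $k=n$, then $\mu$ is a maximizer at $s_{n-1}^*$ and at $2$. By (b) it is a copy of $\Delta_{n-1}$ or $\Delta_n$, and $I_2(\Delta_{n-1})=\frac34(1-\frac1{n-1})<\frac34(1-\frac1n)$ excludes the first possibility.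

If $k=2$, then $\mu$ is a maximizer at $s_2^*$ by Lemma~\ref{lem:interp}(b), so it is a copy of $\Delta_2$ or $\Delta_3$. The ratio \eqref{eq:ratio} with $k=2$ exceeds $1$ for $s>s_2^*$, which excludes $\Delta_3$.
\end{proof}

\section{Products of side lengths}\label{sec:product}

\begin{proof}[Proof of Theorem~\ref{thm:product}]
Since $(|x-y|\,|y-z|\,|z-x|)^2=8G^3$, the kernel in the theorem is $2^sG^s$, and we must show that the listed simplices maximize $E_s$. At $s=3$ a maximizer is centered by Proposition~\ref{prop:center}, so Lemma~\ref{lem:three}, \eqref{eq:cheb} and $t_2\ge\frac1n$ give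
\[
\sup_\mu E_3(\mu)\le1-\tfrac1{n^2}=\varphi_3(\tfrac1n)=E_3(\Delta_n).
\]
At $s=s_j^*$, $2\le j\le n-1$, both $\Delta_j$ and $\Delta_{j+1}$ are maximizers by Proposition~\ref{prop:key}. Apply Lemma~\ref{lem:interp} with $K=G$, $\nu=\Delta_k$, $p=p_k$, $\kappa=1+\frac1k$. Part (a) covers $[3,s_{n-1}^*]$ with $k=n$ and $[s_k^*,s_{k-1}^*]$ for $3\le k\le n-1$. Part (b) covers $[s_2^*,\infty)$, since $G\le\frac32$ by Lemma~\ref{lem:pointwise}(b). The supremum is always attained by a simplex, so it equals $\max_k\varphi_s(\frac1k)$.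

The hypothesis on $f$ reads $A^s\le f\le(\frac{\sqrt3}2)^sG^s$. The upper bound gives $\int f\,d\mu^3\le(\frac{\sqrt3}2)^s\sup E_s$ for all $\mu$. If $\Delta_k$ maximizes $E_s$, the lower bound and \eqref{eq:compare} give $\int f\,d\Delta_k^3\ge I_s(\Delta_k)=(\frac{\sqrt3}2)^s\sup E_s$.
\end{proof}

\begin{remark}
The formula of Theorem~\ref{thm:product} fails for $2\le s<3$, which is why the endpoint $s=2$ of Theorem~\ref{thm:value} has to be treated with the area itself. For such $s$ the best simplex is $\Delta_n$, by Lemma~\ref{lem:phi}(a). Let $\nu$ be the uniform measure on the $2n$ points $\pm\varepsilon_1,\dots,\pm\varepsilon_n$, where $(\varepsilon_i)$ is an orthonormal basis. Then $G^3=1$ when the three points lie on different axes, which has probability $(1-\frac1n)(1-\frac2n)$; $G^3=2$ when two points are antipodal and the third lies on another axis, which has probability $\frac3{2n}(1-\frac1n)$; and $G=0$ otherwise. By convexity in $s$, the function $\frac32\,2^{s/3}$ lies above its tangent $3+(s-3)\log2$ at $s=3$, and $(1+\frac1n)^{s-2}$ lies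 below its chord $1+\frac{s-2}n$ on $[2,3]$. Since $\log2<1$, for $2\le s<3$ we get
\[
\frac{E_s(\nu)}{1-\frac1n}=1-\frac2n+\frac3{2n}2^{s/3}\ge1+\frac{1+(s-3)\log2}{n}>1+\frac{s-2}n\ge\Big(1+\frac1n\Big)^{s-2}=\frac{E_s(\Delta_n)}{1-\frac1n}.
\]
\end{remark}

\begin{thebibliography}{9}

\bibitem{SDP}
\emph{Semidefinite Programming Bounds For Energy},
\texttt{https://\allowbreak conservancy.umn.edu/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak c67d962c-ce9a-4f85-\allowbreak be7e-1fadc6df9e7a/\allowbreak content}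

\end{thebibliography}
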